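\title{Primitivity of polynomial rings does not descend to fewer variables}

\begin{abstract}
For every integer $n\ge 1$ we construct a countable graded local algebra $R$, over a countable algebraically closed field of any prescribed characteristic, such that the polynomial ring $R[X_1,\dots,X_m]$ in commuting central indeterminates is primitive exactly when $m\ge n$. For $m<n$ its Jacobson radical is nonzero, and for $m\ge n$ it is both right and left primitive. The case $n=2$ gives a ring $R$ with $R[X_1,X_2]$ primitive and $R[X_1]$ not primitive. The ring $R$ is the quotient of a free algebra by the annihilators of a nested sequence of families of test elements. The threshold $n$ comes from comparing the growth of polynomial rings in $n$ and in $n-1$ variables.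
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity, and ideals are two-sided unless we say otherwise. A ring is \emph{primitive} if it has a faithful simple right module, and \emph{left primitive} if it has a faithful simple left module. For a ring $R$ we write $R[X_1,\dots,X_m]$ for the polynomial ring in $m$ commuting central indeterminates; for $m=0$ this is $R$. We consider the following question.

\begin{quote}
\emph{Let $R$ be a ring and let $1\le m\le n$. If $R[X_1,\dots,X_n]$ is primitive, must $R[X_1,\dots,X_m]$ be primitive?}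
\end{quote}

The value $m=0$ is left out because the coefficient ring $R$ itself need not be primitive. The answer is known to be yes when $R$ is a semilocal hereditary noetherian prime ring whose Jacobson radical contains a nonzero central element. The question for arbitrary rings is posed in \cite{source}.

One would guess that the answer is always yes, because each indeterminate looks like an additional demand on $R$. Let $R$ be an algebra over a field $k$ and let $M$ be a faithful simple right module over $R[X_1,\dots,X_n]$. A nonzero $p\in k[X_1,\dots,X_n]$ is central, so it acts on $M$ as a nonzero endomorphism, which is invertible by Schur's lemma. Thus the endomorphism ring of $M$ contains the field $k(X_1,\dots,X_n)$. For commutative $R$ no polynomial ring in $n\ge1$ variables is primitive, since a commutative primitive ring is a field. In the simplest examples where primitivity does hold, it descends. Let $D$ be a division ring with center $k$, and let $a_1,\dots,a_n\in D$ commute with one another and be algebraically independent over $k$. Make $D$ a right $D[X_1,\dots,X_n]$-module by letting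 $D$ act by right multiplication and $X_i$ by left multiplication by $a_i$. This module is simple, already over $D$. It is faithful: otherwise its annihilator contains a nonzero $p$ with as few monomials as possible and with one coefficient equal to $1$; for $d\in D$ the element $dp-pd$ of the annihilator has fewer monomials and so vanishes; hence $p\in k[X_1,\dots,X_n]$ and $1\cdot p=p(a_1,\dots,a_n)\ne0$, a contradiction. Discarding $a_{m+1},\dots,a_n$ shows in the same way that $D[X_1,\dots,X_m]$ is primitive.

In general the module $M$ stays faithful over $R[X_1,\dots,X_m]$, but nothing forces it to stay simple. The guess is in fact wrong.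

\begin{theorem}\label{thm:main}
For every integer $n\ge1$ there is a ring $R$, which is a countable graded local algebra over a countable algebraically closed field $k$ of any prescribed characteristic, such that for all integers $m\ge0$
\[
R[X_1,\dots,X_m]\ \text{is primitive}\iff m\ge n .
\]
For $m<n$ the Jacobson radical of $R[X_1,\dots,X_m]$ is nonzero. For $m\ge n$ the ring $R[X_1,\dots,X_m]$ is both right and left primitive.
\end{theorem}

For $n=2$ the ring $R[X_1,X_2]$ is primitive and $R[X_1]$ is not, so the answer to the question is no. For general $n$, primitivity in every number $n'\ge n$ of variables does not give primitivity in any number $m<n$ of variables.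

Which property of a primitive ring can be lost when variables are removed? Primeness cannot. A primitive ring is prime, since $MQ=M$ for every nonzero ideal $Q$ and hence $MQQ'=M\neq0$ for nonzero ideals $Q,Q'$; and if $A[X]$ is prime then so is $A$, since $QQ'=0$ implies $Q[X]\,Q'[X]=0$. What is lost in our example is the vanishing of the Jacobson radical. The ring has the form $R=k\oplus N$ with $N$ the part of positive degree; the ideal $N[X_1,\dots,X_{n-1}]$ lies in the radical, while $N[X_1,\dots,X_n]$ contains a non-nilpotent element of degree one, some power of which lies in any given nonzero ideal. The two demands can be reconciled because the polynomials of degree at most $L$ in $n$ variables form a space of dimension about $L^n/n!$, and the corresponding dimension for $n-1$ variables is $O(L^{n-1})$.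

Section~\ref{sec:graded} reduces the theorem to two statements about graded algebras. Section~\ref{sec:test} describes how our ideals are defined, and Section~\ref{sec:example} carries out one step of the construction by hand for $n=2$. The rest of the paper contains the general proof, which uses only standard algebra. Throughout, $n\ge1$ is fixed and $k$ is a countable algebraically closed field, for example $\overline{\mathbb Q}$ or $\overline{\mathbb F}_p$.

\section{Geometric series in graded rings}\label{sec:graded}

We recall the standard facts that we use. The Jacobson radical $J(A)$ of a ring $A$ is the intersection of the annihilators of the simple right modules. It is also the intersection of the annihilators of the simple left modules, and it is the largest ideal $L$ such that $1-a$ is invertible for every $a\in L$. Hence a right or left primitive ring has zero radical. The ring $A$ is \emph{local} if $A/J(A)$ is a division ring. Every proper right ideal lies in a maximal right ideal $\mathfrak M$; the module $A/\mathfrak M$ is simple, and its annihilator is an ideal contained in $\mathfrak M$.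

A \emph{graded ring} is a ring $A=\bigoplus_{t\ge0}A_t$ with $A_sA_t\subseteq A_{s+t}$ and $1\in A_0$; we put $A_+=\bigoplus_{t\ge1}A_t$. For $a\in A_+$ the power $a^i$ has no component of degree less than $i$, so the degree-$t$ component of the geometric series $\sum_{i\ge0}a^i$ is a finite sum. We denote it by $S_t(a)\in A_t$. If $a\in A_1$ then $S_t(a)=a^t$, and if $\phi$ is a homomorphism of graded rings then $\phi(S_t(a))=S_t(\phi(a))$.

\begin{lemma}\label{lem:series}
Let $A$ be a graded ring and $a\in A_+$. If $S_t(a)=0$ for all large $t$, then $1-a$ is invertible in $A$. Otherwise $1-a$ has neither a right nor a left inverse in $A$.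
\end{lemma}

\begin{proof}
The product $\widehat A=\prod_{t\ge0}A_t$ is a ring containing $A$, and $S=\sum_{i\ge0}a^i=(S_t(a))_{t\ge0}$ satisfies $(1-a)S=S(1-a)=1$ in $\widehat A$. A right or left inverse of $1-a$ in $A$ must therefore equal $S$, and $S$ lies in $A$ exactly when almost all its components vanish.
\end{proof}

\begin{lemma}\label{lem:criterion}
Let $A$ be a graded ring and let $c\in A_1$ be an element that is not nilpotent. Suppose that every nonzero ideal of $A$, homogeneous or not, contains a power of $c$. Then $A$ is right and left primitive.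
\end{lemma}

\begin{proof}
Since $S_t(c)=c^t\ne0$ for all $t$, Lemma~\ref{lem:series} shows that $(1-c)A\ne A$. Let $\mathfrak M\supseteq(1-c)A$ be a maximal right ideal and let $Q\subseteq\mathfrak M$ be the annihilator of $A/\mathfrak M$. If $Q\neq0$, then $c^r\in Q$ for some $r$, and
\[
1=c^r+(1-c)(1+c+\dots+c^{r-1})\in\mathfrak M ,
\]
which is absurd. So $A/\mathfrak M$ is a faithful simple right module. The hypotheses are symmetric, and the same argument with $A(1-c)$ gives a faithful simple left module.
\end{proof}

Let $R=k\oplus N$ be a graded $k$-algebra with $R_0=k$ and $N=R_+$. We grade $R[X_1,\dots,X_m]$ by the grading of $R$, with the $X_i$ in degree $0$. By the two lemmas it is enough to find $R$ with the following properties.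
\begin{itemize}
\item[(A)] For every $f\in N[X_1,\dots,X_{n-1}]$ we have $S_t(f)=0$ for all large $t$.
\item[(B)] For every $m\ge n$ there is a non-nilpotent $c_m\in R_1[X_1,\dots,X_m]$ such that every nonzero ideal of $R[X_1,\dots,X_m]$ contains a power of $c_m$.
\end{itemize}

These properties pull in opposite directions. If $n\ge2$, then (A) and Lemma~\ref{lem:series} make $1-aX_1$ invertible in $R[X_1]$ for each $a\in N$, and Lemma~\ref{lem:series} for the grading by degree in $X_1$ then gives $a^tX_1^t=0$ for large $t$. So $N$ is nil. By (B), on the other hand, the finitely many coefficients of $c_n$ have nonzero products of every length. There is also a point of agreement. Let $\varphi\in k[X_1,\dots,X_{n-1}]$. By (A), the element obtained from $c_n$ by substituting $\varphi$ for $X_n$ is nilpotent. This means that a power of $c_n$ is divisible by $X_n-\varphi$, which is what (B) requires for the ideal generated by $X_n-\varphi$.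

\section{Ideals defined by test elements}\label{sec:test}

In an algebra given by generators and relations it is easy to make an element vanish and hard to prove that an element survives. We need both, so we define ideals dually, as the largest ideals annihilated by a family of linear functionals. An element survives if one functional detects it. It vanishes if no functional does, and this can be checked because the functionals have a rigid periodic form.

Let $\Lambda$ be a set, and let $T=k\langle x_\lambda:\lambda\in\Lambda\rangle$ and $\Gamma=k\langle e_\lambda:\lambda\in\Lambda\rangle$ be free algebras, graded by length. The ring $R$ will be a quotient of $T$, and $\Gamma$ supplies the functionals. Products of the $x_\lambda$ are called \emph{monomials}, products of the $e_\lambda$ are called \emph{words}, and the $e_\lambda$ are called \emph{letters}. For $m\ge0$ and $X=(X_1,\dots,X_m)$ define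
\[
\langle\ ,\ \rangle:T[X]\times\Gamma\to k[X]
\]
by letting $\langle F,e_{\lambda_1}\cdots e_{\lambda_t}\rangle$ be the coefficient of $x_{\lambda_1}\cdots x_{\lambda_t}$ in $F$ and extending $k$-linearly in the second argument. The pairing is $k[X]$-linear in the first argument. The words ``degree'' and ``homogeneous'' refer to the gradings of $T$ and $\Gamma$, with the $X_i$ in degree $0$. Homogeneous elements of different degrees pair to $0$. For every nonzero $w\in\Gamma_t$ there are a monomial $u$ with $\langle u,w\rangle\ne0$ and an element $y\in T_t$ with $\langle y,w\rangle=1$. For homogeneous elements with $\deg F=\deg w$ and $\deg F'=\deg w'$,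
\begin{equation}\label{eq:product}
\langle FF',ww'\rangle=\langle F,w\rangle\langle F',w'\rangle ,
\end{equation}
as one sees on monomials and words. The same rule holds for products of several factors of matching degrees. We number the positions in a monomial or word of length $t$ by $1,\dots,t$; in a product $vFv'$ of homogeneous elements, $F$ \emph{occupies} the positions $\deg v+1,\dots,\deg v+\deg F$.

An element $c=\sum_\lambda c_\lambda x_\lambda\in T_1[X]$ determines the algebra homomorphism $\chi:\Gamma\to k[X]$ with $\chi(e_\lambda)=c_\lambda$, which we call the \emph{character} of $c$. By \eqref{eq:product},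
\begin{equation}\label{eq:character}
\langle c^t,w\rangle=\chi(w)\qquad(w\in\Gamma_t).
\end{equation}

Let $U\in\Gamma$ be homogeneous and nonzero, put $B=\deg U+1$, and let $\theta_U$ be the algebra endomorphism of $\Gamma$ with $\theta_U(e_\lambda)=Ue_\lambda$. The \emph{test elements} for $U$ are the images of words,
\[
\Xi=\theta_U(\xi_1\cdots\xi_s)=U\xi_1\,U\xi_2\cdots U\xi_s\qquad(s\ge0,\ \xi_1,\dots,\xi_s\ \text{letters}).
\]
Such an element has degree $sB$ and consists of $s$ \emph{blocks} $U\xi_i$ of length $B$. Put
\[
I_U=\{F\in T:\ \langle vFv',\Xi\rangle=0\ \text{ for all } v,v'\in T \text{ and all test elements } \Xi\}.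
\]

\begin{lemma}\label{lem:IU}
\begin{itemize}
\item[(a)] $I_U$ is a homogeneous ideal of $T$ contained in $T_+$.
\item[(b)] An element $F\in T[X]$ lies in $I_U[X]$ if and only if $\langle vFv',\Xi\rangle=0$ for all monomials $v,v'$ and all test elements $\Xi$ for $U$. In that case the same holds for all $v,v'\in T[X]$.
\item[(c)] Let $g\in\Gamma$ be homogeneous, let $U'=\theta_U(g)U$, and suppose $U'\ne0$. Then $\theta_{U'}(e_\lambda)=\theta_U(ge_\lambda)$ for all $\lambda$, the block length for $U'$ is $(\deg g+1)B$, and $I_U\subseteq I_{U'}$.
\end{itemize}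
\end{lemma}

\begin{proof}
(a) The definition makes $I_U$ an ideal. Let $F\in I_U$ have components $F_r$, let $v,v'$ be monomials and let $\Xi$ be a test element. Then $\langle vF_rv',\Xi\rangle$ vanishes for reasons of degree unless $\deg v+r+\deg v'=\deg\Xi$, and for this $r$ it equals $\langle vFv',\Xi\rangle=0$. So $F_r\in I_U$. The test element $1$ gives $\langle1,1\rangle=1$, so $1\notin I_U$, and the degree-$0$ part of $I_U$ is zero.

(b) If $F=\sum_\alpha F_\alpha X^\alpha$ with $F_\alpha\in T$, then $\langle vFv',\Xi\rangle=\sum_\alpha\langle vF_\alpha v',\Xi\rangle X^\alpha$ for $v,v'\in T$. This gives the equivalence, and the last statement follows by $k[X]$-linearity.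

(c) We have $\theta_{U'}(e_\lambda)=\theta_U(g)Ue_\lambda=\theta_U(ge_\lambda)$, which has degree $(\deg g+1)B$. Hence every test element for $U'$ lies in $\theta_U(\Gamma)$ and is a linear combination of test elements for $U$.
\end{proof}

An element of $T$ can interact with the blocks in $B$ different ways, according to the residue modulo $B$ of the position where it starts. We shall need elements that see the blocks in only one way.

\begin{definition}\label{def:marker}
A \emph{marker} for $U$ is a homogeneous $H\in T$ of degree $B-1$ such that
\begin{itemize}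
\item[(M1)] $\langle H,U\rangle=1$;
\item[(M2)] $\langle vHv',\Xi\rangle=0$ for all monomials $v,v'$ with $B\nmid\deg v$ and all test elements $\Xi$ for $U$.
\end{itemize}
\end{definition}

By linearity, (M2) then holds for all homogeneous $v,v'\in T[X]$ with $B\nmid\deg v$.

\section{One step by hand}\label{sec:example}

Let $n=2$ and $\Lambda=\{0,1,2\}$, and consider
\[
c=x_0+X_1x_1+X_2x_2\in T_1[X_1,X_2],\qquad f=x_0+X_1x_1+X_1^2x_2\in T_1[X_1],
\]
with characters $\chi$ and $\mu$. We want a quotient of $T$ in which $f$ is nilpotent and $c$ is not. The character $\mu$ sends $e_0,e_1,e_2$ to $1,X_1,X_1^2$, which satisfy a homogeneous relation, while $\chi$ sends them to $1,X_1,X_2$, which do not. Take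
\[
U=e_0e_2-e_1^2,\qquad \mu(U)=0,\qquad\chi(U)=X_2-X_1^2 .
\]
Here $B=3$. In a test element $\Xi=U\xi_1\cdots U\xi_s$ the copies of $U$ occupy the positions $3i+1,3i+2$.

\emph{The element $f$ is nilpotent modulo $I_U$.} Let $v,v'$ be monomials with $\deg v+4+\deg v'=3s$. The four consecutive positions occupied by $f^4$ in $vf^4v'$ contain a pair $3i+1,3i+2$. Write $\Xi=WUW'$ with $\deg W=3i$ and expand $W$ and $W'$ in words. Cutting each word of $W$ as $W_1W_2$ with $\deg W_1=\deg v$ and each word of $W'$ as $W_1'W_2'$ with $\deg W'_2=\deg v'$, we see from \eqref{eq:product} and \eqref{eq:character} that $\langle vf^4v',\Xi\rangle$ is a linear combination of terms $\langle v,W_1\rangle\,\mu(W_2UW_1')\,\langle v',W_2'\rangle=0$. So $f^4\in I_U[X_1]$.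

\emph{The element $c$ is not.} Indeed $\langle c^{3s},(Ue_0)^s\rangle=(X_2-X_1^2)^s\ne0$ for all $s$.

\emph{The monomial $H=x_0x_2$ is a marker for $U$.} Condition (M1) holds. If $\langle vHv',\Xi\rangle\neq0$, then some word of $\Xi$ has $e_0$ in position $\deg v+1$ and $e_2$ in position $\deg v+2$. Words of $\Xi$ have $e_0$ or $e_1$ in the positions $3i+1$, and $e_2$ or $e_1$ in the positions $3i+2$. Hence $\deg v+1\not\equiv2$ and $\deg v+2\not\equiv1\pmod 3$, that is, $3\mid\deg v$.

\emph{A power of $c$ is divisible by $\chi(U)$.} We claim that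
\begin{equation}\label{eq:example}
c^4\equiv(X_2-X_1^2)\,(Hc^2+cHc+c^2H)\pmod{I_U[X_1,X_2]} .
\end{equation}
Let $\deg v+4+\deg v'=3s$ as before, and let $a\in\{0,1,2\}$ be the number with $\deg v+a=3i$ for some $i$. By (M2), only the term $c^aHc^{2-a}$ of the sum contributes to the pairing with $\Xi$. Since $3i+2\le\deg v+4\le 3s$, we have $i<s$ and may write $\Xi=WUW'$ with $\deg W=3i$. Then
\begin{align*}
\langle vc^aHc^{2-a}v',\Xi\rangle&=\langle vc^a,W\rangle\cdot1\cdot\langle c^{2-a}v',W'\rangle,\\
\langle vc^a\,c^2\,c^{2-a}v',\Xi\rangle&=\langle vc^a,W\rangle\cdot\chi(U)\cdot\langle c^{2-a}v',W'\rangle,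
\end{align*}
and \eqref{eq:example} follows. Substituting $X_2=X_1^2$ in \eqref{eq:example} gives $f^4\equiv0$ again.

So a factor $U$ placed periodically in the test elements annihilates the powers of $f$ if $\mu(U)=0$, preserves the powers of $c$ if $\chi(U)\ne0$, and, when a marker exists, makes a power of $c$ divisible by $\chi(U)$. Four things remain to be done. Property (A) concerns all $f$ of positive degree, not only those of degree one; for these the character is replaced by a matrix representation (Section~\ref{sec:matrices}). Infinitely many $f$ and infinitely many divisors must be treated; this is done by refining $U$ repeatedly as in Lemma~\ref{lem:IU}(c) (Section~\ref{sec:construction}). The marker above was an accident, and in general markers must be built in (Section~\ref{sec:markers}). Finally, (B) concerns all ideals, not only those generated by polynomials (Section~\ref{sec:primitive}).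

\section{Matrix representations in $n-1$ variables}\label{sec:matrices}

The coefficients of a geometric series can be read off from products of matrices of a fixed size. The idea is to record, while reading a monomial of $f^i$ from the left, which part of the current factor is still to be read.

\begin{lemma}\label{lem:matrix}
Let $X=(X_1,\dots,X_m)$ and $f\in T_+[X]$. There are an integer $d\ge1$ and a $k$-algebra homomorphism $\mu:\Gamma\to M_d(k[X])$ such that $\langle S_t(f),w\rangle=\mu(w)_{1,1}$ for all $t\ge0$ and $w\in\Gamma_t$.
\end{lemma}

\begin{proof}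
For a monomial $u$ let $f_u\in k[X]$ be its coefficient in $f$. Let $\Sigma$ be the finite set consisting of the empty monomial $1$ and all proper suffixes of monomials $u$ with $f_u\ne0$. If $x_\lambda q'\in\Sigma$ then $q'\in\Sigma$, and every $u$ with $f_u\neq0$ has the form $x_\lambda q'$ with $q'\in\Sigma$, because $f$ has no constant term. Let $d=|\Sigma|$, index rows and columns by $\Sigma$ with the monomial $1$ first, and define
\[
\mu(e_\lambda)_{1,q'}=f_{x_\lambda q'},\qquad
\mu(e_\lambda)_{q,q'}=\begin{cases}1&\text{if } q=x_\lambda q',\\ 0&\text{otherwise}\end{cases}\quad(q\ne1).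
\]
Let $S=\sum_{i\ge0}f^i\in\prod_tT_t[X]$. For every $q\in\Sigma$,
\[
qS=\delta_{q,1}+\sum_\lambda x_\lambda\sum_{q'\in\Sigma}\mu(e_\lambda)_{q,q'}\;q'S .
\]
For $q=1$ this is the identity $S=1+fS$, and for $q=x_\lambda q'$ it reads $qS=x_\lambda q'S$. Taking components of degree $t\ge1$ and pairing with $e_\lambda w$, $w\in\Gamma_{t-1}$, we get
\[
\langle(qS)_t,e_\lambda w\rangle=\sum_{q'}\mu(e_\lambda)_{q,q'}\langle(q'S)_{t-1},w\rangle,
\]
and $\langle(qS)_0,1\rangle=\delta_{q,1}=\mu(1)_{q,1}$. Induction on $t$ gives $\langle(qS)_t,w\rangle=\mu(w)_{q,1}$ for all $q\in\Sigma$ and $w\in\Gamma_t$. Take $q=1$.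
\end{proof}

If $f$ has degree one, then $\Sigma=\{1\}$, $\mu$ is the character of $f$, and the lemma is \eqref{eq:character}.

We now look for an element that is killed by $\mu$ and survives under the characters of the $c_m$. For $d=1$ the commutator $e_0e_1-e_1e_0$ is killed by $\mu$, but it is killed by every character. To exclude such elements we search among ordered words. Suppose that $\Lambda\supseteq\{0,1,\dots,n\}$, and for $L\ge1$ let
\[
Z_L=\operatorname{span}_k\{e_0^{\alpha_0}e_1^{\alpha_1}\cdots e_n^{\alpha_n}:\ \alpha_0+\dots+\alpha_n=L\}\subseteq\Gamma_L,\qquad \dim Z_L=\binom{L+n}{n}.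
\]
A character with $e_0\mapsto1$ and $e_i\mapsto X_i$ for $1\le i\le n$ sends the basis words of $Z_L$ to distinct monomials $X_1^{\alpha_1}\cdots X_n^{\alpha_n}$, so it is injective on $Z_L$.

\begin{lemma}\label{lem:count}
Let $P=k[X_1,\dots,X_{n-1}]$ and let $\nu:\Gamma\to M_d(P)$ be a $k$-algebra homomorphism. There are $L\ge1$ and $0\ne z\in Z_L$ with $\nu(z)=0$.
\end{lemma}

\begin{proof}
Let $\kappa$ bound the total degrees in the $X_i$ of the entries of $\nu(e_0),\dots,\nu(e_n)$. An entry of a product of $L$ of these matrices is a sum of products of $L$ entries, so it has total degree at most $\kappa L$. Thus $\nu$ maps $Z_L$ linearly into the space of $d\times d$ matrices whose entries have total degree at most $\kappa L$. This space has dimension $d^2\binom{\kappa L+n-1}{n-1}$, a polynomial in $L$ of degree at most $n-1$, while $\dim Z_L$ is a polynomial in $L$ of degree $n$ with positive leading coefficient. For large $L$ the map has a nonzero kernel.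
\end{proof}

This lemma is the source of the threshold $n$ in Theorem~\ref{thm:main}. It fails with $n$ variables in place of $n-1$, since the characters just described are injective on every $Z_L$.

\section{Construction of the ring}\label{sec:construction}

\subsection*{The alphabet and the elements $c_m$}

One ring $R$ has to serve all $m\ge n$, so the factors that we insert into the test elements must survive under the characters $\chi_m$ of all the $c_m$ at once. The obvious choice is to use letters $e_0,e_1,e_2,\dots$ with $\chi_m(e_0)=1$, $\chi_m(e_i)=X_i$ for $1\le i\le m$ and $\chi_m(e_i)=0$ for $i>m$. It fails: $\chi_n(g)$ would arise from $\chi_{n+1}(g)$ by setting $X_{n+1}=0$, so a factor $g$ with $X_{n+1}\mid\chi_{n+1}(g)$, which we need in order to make a power of $c_{n+1}$ divisible by $X_{n+1}$, would have $\chi_n(g)=0$. We therefore give each $m>n$ a private set of letters.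

From now on
\[
\Lambda=\{0,1,\dots,n\}\cup\{(m,i):\ m>n,\ 1\le i\le m\}.
\]
For $m\ge n$ put
\[
c_m=x_0+\sum_{i=1}^nX_ix_i+\sum_{i=1}^mX_ix_{(m,i)}\in T_1[X_1,\dots,X_m],
\]
where the last sum is omitted if $m=n$. The character $\chi_m$ of $c_m$ satisfies $\chi_m(e_0)=1$, $\chi_m(e_i)=X_i$ for $1\le i\le n$, $\chi_m(e_{(m,i)})=X_i$, and $\chi_m(e_{(m',i)})=0$ for $m'\ne m$. A homogeneous $g\in\Gamma$ is \emph{good} if $\chi_m(g)\ne0$ for all $m\ge n$. Good elements are nonzero. The letters $e_{(m,i)}$ are not good, so we also use
\[
\varepsilon_0=e_0,\qquad\varepsilon_\lambda=e_0+e_\lambda\quad(\lambda\ne0).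
\]

\begin{lemma}\label{lem:good}
\begin{itemize}
\item[(a)] Products of good elements are good.
\item[(b)] Every nonzero element of $Z_L$ is good; in particular $e_0$ and $e_1$ are good.
\item[(c)] Every $\varepsilon_\lambda$ is good.
\item[(d)] For $m\ge n$ and $0\ne p\in k[X_1,\dots,X_m]$ there is a good $q$ of positive degree with $\chi_m(q)=p$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds because polynomial rings over $k$ are domains, and (b) because each $\chi_m$ is injective on $Z_L$. For (c), $\chi_m(\varepsilon_\lambda)$ is $1$ or $1+X_i$ for some $i$. For (d), write $p=\sum_\alpha p_\alpha X^\alpha$ and choose $D\ge1$ at least the total degree of $p$. If $m=n$, take $q=\sum_\alpha p_\alpha e_0^{D-|\alpha|}e_1^{\alpha_1}\cdots e_n^{\alpha_n}$; then $\chi_{m'}(q)=p$ for all $m'\ge n$. If $m>n$, take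
\[
q=\sum_\alpha p_\alpha e_0^{D-|\alpha|}e_{(m,1)}^{\alpha_1}\cdots e_{(m,m)}^{\alpha_m}+e_0^{D-1}\bigl(e_1-e_{(m,1)}\bigr).
\]
Then $\chi_m(q)=p+X_1-X_1=p$, and for $m'\ne m$ we get $\chi_{m'}(q)=p(0)+X_1\ne0$.
\end{proof}

\subsection*{The recursion}

Since $k$ and $\Lambda$ are countable, we can fix enumerations
\begin{itemize}
\item $\lambda_0=0,\lambda_1,\lambda_2,\dots$ of $\Lambda$, and we put $\Lambda_j=\{\lambda_0,\dots,\lambda_j\}$;
\item $f_0,f_1,\dots$ of $T_+[X_1,\dots,X_{n-1}]$;
\item $(m_0,p_0),(m_1,p_1),\dots$ of the pairs $(m,p)$ with $m\ge n$ and $0\ne p\in k[X_1,\dots,X_m]$.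
\end{itemize}
We define good elements $U_0,U_1,\dots$ and write $B_j=\deg U_j+1$, $\theta_j=\theta_{U_j}$, $I_j=I_{U_j}$. Test elements for $U_j$ are said to be of \emph{level} $j$. Let $U_0=1$, so that $B_0=1$ and $\theta_0$ is the identity. Suppose that $U_j$ is defined. Let $\mu_j$ be the homomorphism of Lemma~\ref{lem:matrix} for $f_j$. At level $j$ the letter $e_\lambda$ has been replaced by the block $\theta_j(e_\lambda)$, so we apply Lemma~\ref{lem:count} to $\nu=\mu_j\circ\theta_j$; it gives a good element $z_j$ with
\begin{equation}\label{eq:z}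
\mu_j(\theta_j(z_j))=0 .
\end{equation}
Let $q_j$ be given by Lemma~\ref{lem:good}(d) for $(m_j,p_j)$, and put
\begin{gather*}
\omega_j=\varepsilon_{\lambda_0}\varepsilon_{\lambda_1}\cdots\varepsilon_{\lambda_j},\qquad h_j=e_0\,z_j\,q_j\,\omega_j\,e_0,\qquad D_j=\deg h_j,\\
g_j=e_1^{D_j}h_j,\qquad U_{j+1}=\theta_j(g_j)\,U_j .
\end{gather*}
Each factor of $g_j$ has one task. The factor $z_j$ will annihilate the geometric series of $f_j$. The factor $q_j$ will make a power of $c_{m_j}$ divisible by $p_j$. The factor $\omega_j$ will allow a single copy of $U_{j+1}$ to detect every short element that survives. The run $e_1^{D_j}$ and the two letters $e_0$ will provide a marker.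

The element $g_j$ is good by Lemma~\ref{lem:good}. For homogeneous $w\in\Gamma$ and $m\ge n$,
\begin{equation}\label{eq:chitheta}
\chi_m(\theta_j(w))=\chi_m(U_j)^{\deg w}\chi_m(w),
\end{equation}
as one sees on words. Hence $\theta_j$ preserves goodness, and $\chi_m(U_{j+1})=\chi_m(U_j)^{2D_j+1}\chi_m(g_j)$ is nonzero. So $U_{j+1}$ is good and the recursion continues. Since $q_j$ is a factor of $g_j$,
\begin{equation}\label{eq:divides}
p_j\ \text{ divides }\ \chi_{m_j}(U_{j+1})\ \text{ in }\ k[X_1,\dots,X_{m_j}] .
\end{equation}
By Lemma~\ref{lem:IU}(c),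
\begin{equation}\label{eq:refine}
\theta_{j+1}(e_\lambda)=\theta_j(g_je_\lambda),\qquad B_{j+1}=(2D_j+1)B_j>B_j,\qquad I_j\subseteq I_{j+1}.
\end{equation}
Thus $I=\bigcup_jI_j$ is a homogeneous ideal contained in $T_+$, and we define
\[
R=T/I=k\oplus N,\qquad N=T_+/I .
\]
For $X=(X_1,\dots,X_m)$ we have $R[X]=T[X]/I[X]$, and $I[X]=\bigcup_jI_j[X]$ because a polynomial has finitely many coefficients.

\begin{lemma}\label{lem:nonnil}
For every $m\ge n$ the image of $c_m$ in $R[X_1,\dots,X_m]$ is not nilpotent. In particular $N\ne0$.
\end{lemma}

\begin{proof}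
Fix $t$ and $j$, and choose $s$ with $sB_j\ge t$. By \eqref{eq:character} and \eqref{eq:chitheta},
\[
\langle c_m^t\,c_m^{sB_j-t},\theta_j(e_0^s)\rangle=\chi_m(U_j)^s\ne0 ,
\]
so $c_m^t\notin I_j[X]$ by Lemma~\ref{lem:IU}(b). As $j$ is arbitrary, $c_m^t\notin I[X]$. Since $c_m\in T_+[X]$, its image is a nonzero element of $N[X]$.
\end{proof}

\section{Fewer than $n$ variables}\label{sec:radical}

\begin{proposition}\label{prop:radical}
For $0\le m\le n-1$ the ideal $N[X_1,\dots,X_m]$ is contained in the Jacobson radical of $R[X_1,\dots,X_m]$.
\end{proposition}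

\begin{proof}
Let $f\in T_+[X_1,\dots,X_m]$. Then $f=f_j$ for some $j$. Write $\mu=\mu_j$ and $B=B_{j+1}$. We show that $S_t(f)\in I_{j+1}[X_1,\dots,X_{n-1}]$ for all $t\ge2B$.

The homomorphism $\mu$ kills every block of level $j+1$: for a letter $\xi$ we have $\theta_{j+1}(\xi)=\theta_j(g_j\xi)$ by \eqref{eq:refine}, the element $g_j$ has the factor $z_j$, and so $\mu(\theta_{j+1}(\xi))=0$ by \eqref{eq:z}. Let $\Xi=\theta_{j+1}(\xi_1\cdots\xi_s)$ and let $v,v'$ be monomials with $\deg v+t+\deg v'=sB$; for other degrees the pairing below vanishes. Let $iB$ be the least multiple of $B$ with $iB\ge\deg v$. Then $(i+1)B\le\deg v+2B-1<\deg v+t$, so the block $\theta_{j+1}(\xi_{i+1})$ lies inside the positions occupied by $S_t(f)$. Write $\Xi=W\,\theta_{j+1}(\xi_{i+1})\,W'$ with $\deg W=iB$, expand $W$ and $W'$ in words, and cut each word of $W$ as $W_1W_2$ with $\deg W_1=\deg v$ and each word of $W'$ as $W_1'W_2'$ with $\deg W_2'=\deg v'$. By \eqref{eq:product} and Lemma~\ref{lem:matrix}, $\langle vS_t(f)v',\Xi\rangle$ is a linear combination of terms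
\[
\langle v,W_1\rangle\,\bigl[\mu(W_2)\,\mu(\theta_{j+1}(\xi_{i+1}))\,\mu(W_1')\bigr]_{1,1}\,\langle v',W_2'\rangle=0 .
\]
The claim follows from Lemma~\ref{lem:IU}(b).

The element $S_t(f)$ involves only $X_1,\dots,X_m$, and its coefficients lie in $I$ for $t\ge2B$. So the image $\bar f$ of $f$ in $R[X_1,\dots,X_m]$ has $S_t(\bar f)=0$ for large $t$, and $1-\bar f$ is invertible by Lemma~\ref{lem:series}. Every element of the ideal $N[X_1,\dots,X_m]$ is such an $\bar f$.
\end{proof}

\section{Markers}\label{sec:markers}

A marker of level $j+1$ is obtained by choosing one word of $g_j$ and replacing the copies of $U_j$ between its letters by a marker of level $j$. The latter forces alignment with the blocks of level $j$, and it remains to see that the chosen word can occur in $g_j\xi_1g_j\xi_2\cdots$ only at the beginning of a copy of $g_j$. The difficulty is that no letter can be reserved for this purpose: every $\lambda$ eventually enters $\omega_j$, and the $\xi_i$ are arbitrary. Instead we use a run of letters $e_1$ that is too long to fit inside $h_j$.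

\begin{lemma}\label{lem:marker}
For every $j\ge0$ there is a marker $H_j$ for $U_j$.
\end{lemma}

\begin{proof}
Let $H_0=1$; (M1) holds, and (M2) is vacuous because $B_0=1$. Suppose that $H=H_j$ is a marker for $U=U_j$, and write $B=B_j$, $D=D_j$, $a=2D=\deg g_j$. Note that $D\ge2$. Choose a word $\pi$ that occurs in $h_j$ with coefficient $\beta\ne0$, write $e_1^D\pi=e_{\nu_1}\cdots e_{\nu_a}$, and put
\[
H_{j+1}=\beta^{-1}Hx_{\nu_1}Hx_{\nu_2}\cdots Hx_{\nu_a}H .
\]
Its degree is $aB+B-1=B_{j+1}-1$.

(M1) For a word $\eta_1\cdots\eta_a$ we have $\theta_j(\eta_1\cdots\eta_a)U=U\eta_1U\eta_2\cdots U\eta_aU$. By \eqref{eq:product} and (M1) for $H$, this element pairs with $H_{j+1}$ to $\beta^{-1}\langle x_{\nu_1}\cdots x_{\nu_a},\eta_1\cdots\eta_a\rangle$. By linearity $\langle H_{j+1},U_{j+1}\rangle=\beta^{-1}\langle x_{\nu_1}\cdots x_{\nu_a},g_j\rangle=1$.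

(M2) Let $v,v'$ be monomials with $\langle vH_{j+1}v',\theta_{j+1}(\xi_1\cdots\xi_s)\rangle\ne0$. We must show that $B_{j+1}\mid\deg v$. By \eqref{eq:refine} the test element equals $\theta_j(g_j\xi_1\cdots g_j\xi_s)$. So there is a word $\eta=\eta_0\eta_1\cdots\eta_{r-1}$ of length $r=s(a+1)$ that occurs in $g_j\xi_1\cdots g_j\xi_s$ and satisfies $\langle vH_{j+1}v',\theta_j(\eta)\rangle\ne0$. By (M2) for the first factor $H$ of $H_{j+1}$, we have $\deg v=iB$ for some $i$. Comparing degrees gives $(i+a)B\le rB$, so we may factor
\[
\theta_j(\eta)=\theta_j(\eta_0\cdots\eta_{i-1})\cdot U\eta_i\,U\eta_{i+1}\cdots U\eta_{i+a-1}\cdot\theta_j(\eta_{i+a}\cdots\eta_{r-1}).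
\]
By \eqref{eq:product}, the nonzero pairing has the factors $\langle x_{\nu_1},\eta_i\rangle,\dots,\langle x_{\nu_a},\eta_{i+a-1}\rangle$. Hence $\eta_i\cdots\eta_{i+a-1}=e_1^D\pi$. Every word of $h_j$ begins and ends with $e_0$, so
\begin{equation}\label{eq:run}
\eta_i=\dots=\eta_{i+D-1}=e_1,\qquad\eta_{i+D}=e_0 .
\end{equation}
On the other hand, the letter $\eta_l$ is constrained by the residue of $l$ modulo $2D+1$:
\[
\begin{array}{c|c|c|c|c|c}
\text{residue of } l&0,\dots,D-1&D&D+1,\dots,2D-2&2D-1&2D\\ \hline
\eta_l&e_1&e_0&\text{no constraint used}&e_0&\text{some }\xi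
\end{array}
\]
By \eqref{eq:run}, the $D$ consecutive indices $i,\dots,i+D-1$ avoid the residues $D$ and $2D-1$. Removing these two residues from the cycle $\mathbb Z/(2D+1)$ leaves the arcs $D+1,\dots,2D-2$ and $2D,0,1,\dots,D-1$. The first has only $D-2$ elements. The second has $D+1$ elements, so $i\equiv2D$ or $i\equiv0$. If $i\equiv2D$, then $i+D\equiv D-1$ and $\eta_{i+D}=e_1$, contrary to \eqref{eq:run}. Hence $(2D+1)\mid i$, and $B_{j+1}=(2D+1)B$ divides $\deg v=iB$.
\end{proof}

\section{At least $n$ variables}\label{sec:primitive}

Fix $m\ge n$ and write $X=(X_1,\dots,X_m)$, $c=c_m$, $\chi=\chi_m$. We prove that every nonzero ideal $Q$ of $R[X]$ contains a power of $c$. The plan is to take an element $b$ of $Q$, extend it to an element $E$ that a single copy of some $U_j$ detects, and enclose $E$ between two markers. The markers fix the position of $E$ relative to the blocks and discard all homogeneous components of $E$ except one, which then acts as the polynomial $\langle E,U_j\rangle$ times a third marker. This is why the single marker in \eqref{eq:example} is now replaced by a product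 of three. For $j\ge1$ put $\gamma_j=\chi(U_j)\neq0$ and
\[
K_j=H_j\,c\,H_j\,c\,H_j,\qquad Y_j=\sum_{a=0}^{B_j-1}c^aK_jc^{B_j-1-a}.
\]
These elements are homogeneous of degrees $3B_j-1$ and $4B_j-2$.

The next two lemmas use one computation. Let $j\ge1$ and write $B,U,H,K,\gamma$ for $B_j,U_j,H_j,K_j,\gamma_j$. Let $\Xi=\theta_j(\xi_1\cdots\xi_s)$, and let $V,F,V'\in T[X]$ be homogeneous with $\deg V=iB$, $\deg F=3B-1$ and $\deg V+\deg F+\deg V'=sB$. From $(i+3)B-1\le sB$ and $B\ge2$ we get $i+3\le s$. So $\Xi=W\cdot U\xi_{i+1}U\xi_{i+2}U\cdot W'$ with $W=\theta_j(\xi_1\cdots\xi_i)$ and $W'=\xi_{i+3}\,\theta_j(\xi_{i+4}\cdots\xi_s)$, and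
\begin{equation}\label{eq:window}
\langle VFV',\Xi\rangle=\langle V,W\rangle\,\langle F,U\xi_{i+1}U\xi_{i+2}U\rangle\,\langle V',W'\rangle .
\end{equation}
For letters $\xi,\xi'$ and homogeneous $E\in T[X]$ of degree $B-1$, the rules \eqref{eq:product}, \eqref{eq:character} and (M1) give
\begin{equation}\label{eq:middle}
\langle F,U\xi U\xi'U\rangle=\chi(\xi)\chi(\xi')\cdot
\begin{cases}
1&\text{if } F=K,\\
\gamma^3&\text{if } F=c^{3B-1},\\
\langle E,U\rangle&\text{if } F=HcEcH .
\end{cases}
\end{equation}

\begin{lemma}\label{lem:average}
For $j\ge1$ we have $c^{4B_j-2}\equiv\gamma_j^3\,Y_j\pmod{I_j[X]}$.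
\end{lemma}

\begin{proof}
Let $\Xi$ be a test element of level $j$ and let $v,v'$ be monomials with $\deg v+4B-2+\deg v'=\deg\Xi$. There is exactly one $a\in\{0,\dots,B-1\}$ with $B\mid\deg v+a$. For $a'\ne a$, property (M2) for the first factor $H$ of $K$ gives $\langle vc^{a'}Kc^{B-1-a'}v',\Xi\rangle=0$. Hence $\langle vY_jv',\Xi\rangle=\langle VKV',\Xi\rangle$ with $V=vc^a$ and $V'=c^{B-1-a}v'$. Also $vc^{4B-2}v'=Vc^{3B-1}V'$. By \eqref{eq:window} and \eqref{eq:middle}, $\langle Vc^{3B-1}V',\Xi\rangle=\gamma^3\langle VKV',\Xi\rangle$. Lemma~\ref{lem:IU}(b) completes the proof.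
\end{proof}

\begin{lemma}\label{lem:isolate}
Let $j\ge1$ and let $E\in T[X]$ have no component of degree greater than $2B_j-2$. Then
\[
H_j\,c\,E\,c\,H_j\equiv\langle E,U_j\rangle\,K_j\pmod{I_j[X]} .
\]
\end{lemma}

\begin{proof}
Let $E_r$, $0\le r\le2B-2$, be the components of $E$. Suppose that $\langle vHcE_rcHv',\Xi\rangle\ne0$ for monomials $v,v'$ and a test element $\Xi$ of level $j$. Property (M2) for the first $H$ gives $B\mid\deg v$. The last $H$ is preceded by $vHcE_rc$, of degree $\deg v+B+r+1$, so (M2) gives $B\mid r+1$. Since $1\le r+1\le2B-1$, we get $r=B-1$. Thus $HcE_rcH\in I_j[X]$ for $r\ne B-1$, and $\langle E_r,U\rangle=0$ for these $r$. So we may assume that $E$ is homogeneous of degree $B-1$. Now $HcEcH$ and $\langle E,U\rangle K$ are homogeneous of degree $3B-1$. Pair $v(\,\cdot\,)v'$ with $\Xi$. If $B\nmid\deg v$, both give $0$ by (M2). If $B\mid\deg v$ and the degrees match, both give the same value by \eqref{eq:window} and \eqref{eq:middle}.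
\end{proof}

It remains to produce $E$ with $\langle E,U_j\rangle\ne0$ from a given element outside $I[X]$. Such an element is detected by some test element of level $j$. If it is short compared with $B_j$, it meets at most two copies of $U_j$ and the letter between them. The factor $\omega_j$ guarantees that a pattern of this kind, equally able to detect the element, occurs inside $U_{j+1}$.

\begin{lemma}\label{lem:visible}
Let $F\in T_t[X]$ with $F\notin I[X]$. Let $j\ge0$ be such that $B_j\ge t$ and $\lambda\in\Lambda_j$ for every $x_\lambda$ that occurs in $F$. Then there are homogeneous $y,y'\in T$ with $\deg y+t+\deg y'=B_{j+1}-1$ and $\langle yFy',U_{j+1}\rangle\ne0$.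
\end{lemma}

\begin{proof}
Write $B=B_j$, $U=U_j$, $\theta=\theta_j$.

\emph{Step 1: there are monomials $v_1,v_1'$ and a letter $\xi$ with $\deg v_1<B$ and $\langle v_1Fv_1',U\xi U\rangle\ne0$.} Since $F\notin I_j[X]$, there are monomials $v,v'$ and letters $\xi_1,\dots,\xi_s$ with $\langle vFv',\theta(\xi_1\cdots\xi_s)\rangle\neq0$. Let $iB\le\deg v<(i+1)B$; then $i\le s$. Choose a monomial $u$ with $\langle u,\theta(e_0^2)\rangle\ne0$. Replacing $v'$ by $v'u$ and appending $e_0^2$ to $\xi_1\cdots\xi_s$ multiplies the pairing by a nonzero scalar, so we may assume that $s\ge i+2$. Write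
\[
\theta(\xi_1\cdots\xi_s)=W\cdot U\xi_{i+1}U\cdot W',\qquad\deg W=iB,\qquad\deg W'=sB-(i+2)B+1 .
\]
Since $\deg v+t\le(i+1)B-1+B$, we have $\deg v'=sB-\deg v-t\ge\deg W'$. So we can cut $v=v_0v_1$ with $\deg v_0=\deg W$ and $v'=v_1'v_0'$ with $\deg v_0'=\deg W'$. By \eqref{eq:product}, $\langle v_1Fv_1',U\xi_{i+1}U\rangle$ is a factor of the nonzero pairing.

\emph{Step 2: we may take $\xi=e_\lambda$ with $\lambda\in\Lambda_j$.} Let $\xi=e_\lambda$. It stands in position $B>\deg v_1$ of $U\xi U$, and this position is occupied by $F$ or by $v_1'$. In the first case some monomial of $v_1Fv_1'$ has $x_\lambda$ in position $B$, so $x_\lambda$ occurs in $F$ and $\lambda\in\Lambda_j$. In the second case write $v_1'=u_1x_\nu u_2$ with $x_\nu$ in position $B$ of the product. The pairing equals $\langle v_1Fu_1,U\rangle\langle x_\nu,e_\lambda\rangle\langle u_2,U\rangle$, so $\nu=\lambda$, and its value does not change when $x_\nu$ and $e_\lambda$ are replaced by $x_0$ and $e_0$. Recall that $0\in\Lambda_j$.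

\emph{Step 3: passage to $U_{j+1}$.} The linear map $\xi\mapsto\langle v_1Fv_1',U\xi U\rangle$ is nonzero on the span of $\{e_\lambda:\lambda\in\Lambda_j\}$. Since $0\in\Lambda_j$, this is also the span of $\{\varepsilon_\lambda:\lambda\in\Lambda_j\}$, so $p=\langle v_1Fv_1',U\varepsilon_\lambda U\rangle\ne0$ for some $\lambda\in\Lambda_j$. By construction $g_j=G_1\varepsilon_\lambda G_2$ with good $G_1,G_2$. For a word $\eta_1\cdots\eta_r$ we have $\theta(\eta_1\cdots\eta_r)U=U\cdot\eta_1U\cdots\eta_rU$, so $\theta(G_2)U=UG'$ with $G'$ homogeneous, and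
\[
U_{j+1}=\theta(G_1)\cdot U\varepsilon_\lambda\cdot\theta(G_2)U=\theta(G_1)\cdot U\varepsilon_\lambda U\cdot G' .
\]
As $U_{j+1}\ne0$, both $\theta(G_1)$ and $G'$ are nonzero. Choose homogeneous $y_1,y_2\in T$ with $\langle y_1,\theta(G_1)\rangle=1=\langle y_2,G'\rangle$, and put $y=y_1v_1$, $y'=v_1'y_2$. The degrees add up to $\deg U_{j+1}=B_{j+1}-1$, and \eqref{eq:product} gives $\langle yFy',U_{j+1}\rangle=p\ne0$.
\end{proof}

\begin{proposition}\label{prop:power}
Let $m\ge n$. Every nonzero ideal $Q$ of $R[X_1,\dots,X_m]$ contains a power of the image of $c_m$.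
\end{proposition}

\begin{proof}
Let $b\in T[X]\setminus I[X]$ represent a nonzero element of $Q$, and let $b_0,\dots,b_\tau$ be its homogeneous components. Choose $t$ with $b_t\notin I[X]$. The $B_j$ increase strictly and the $\Lambda_j$ exhaust $\Lambda$, so there is $j$ with $B_j\ge\tau$ and with $\lambda\in\Lambda_j$ for every $x_\lambda$ occurring in $b$. Take $y,y'$ from Lemma~\ref{lem:visible} for $F=b_t$, and let $E=yby'$. The component $yb_ry'$ has degree $B_{j+1}-1+r-t$, which is at most $B_{j+1}-1+B_j\le2B_{j+1}-2$, and
\[
p=\langle E,U_{j+1}\rangle=\langle yb_ty',U_{j+1}\rangle\ne0 .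
\]
From now on we compute in $R[X]$ and denote images by the same letters. By Lemma~\ref{lem:isolate}, $pK_{j+1}=H_{j+1}c\,yby'\,cH_{j+1}\in Q$. Since $p$ is central, $pY_{j+1}\in Q$, and Lemma~\ref{lem:average} gives
\[
p\,c^{l}=\gamma_{j+1}^3\,pY_{j+1}\in Q,\qquad l=4B_{j+1}-2 .
\]
It remains to remove $p$. This polynomial depends on $b$ and on all the choices made up to level $j+1$, which is why the construction treats every nonzero polynomial. The pair $(m,p)$ equals $(m_i,p_i)$ for some $i$, and $\gamma_{i+1}=pp'$ with $p'\in k[X]$ by \eqref{eq:divides}. With $l'=4B_{i+1}-2$, Lemma~\ref{lem:average} gives $c^{l'}=p\cdot p'\gamma_{i+1}^2Y_{i+1}$. Therefore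
\[
c^{l+l'}=(p\,c^{l})\;p'\gamma_{i+1}^2Y_{i+1}\in Q .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k$ be a countable algebraically closed field of the prescribed characteristic and let $R=k\oplus N$ be the algebra of Section~\ref{sec:construction}. It is graded, and it is countable because $T$ is. Proposition~\ref{prop:radical} with $m=0$ gives $N\subseteq J(R)$, and $R/N=k$ is a field, so $J(R)=N$ and $R$ is local. For $0\le m<n$ the radical of $R[X_1,\dots,X_m]$ contains $N[X_1,\dots,X_m]$ by Proposition~\ref{prop:radical}, and this ideal is nonzero by Lemma~\ref{lem:nonnil}; so the ring is not primitive. For $m\ge n$ the image of $c_m$ has degree one, is not nilpotent by Lemma~\ref{lem:nonnil}, and has a power in every nonzero ideal by Proposition~\ref{prop:power}. By Lemma~\ref{lem:criterion}, $R[X_1,\dots,X_m]$ is right and left primitive.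
\end{proof}

\begin{remark}
The countability of $k$ is used for the enumerations of the elements $f_j$ and of the pairs $(m_j,p_j)$ in Section~\ref{sec:construction}, and for the countability of $R$. No step of the argument uses that $k$ is algebraically closed.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the primitivity of polynomial rings with nonprimitive coefficient rings},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1986-098-04/\allowbreak S0002-9939-1986-0861748-0/\allowbreak S0002-9939-1986-0861748-0.pdf}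

\end{thebibliography}
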